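# Projections through Hilbert space in spaces of type $p$ and cotype $q$

## 1. The exponent $\max(1/p-1/2,\ 1/2-1/q)$ and the spaces where it is right

Take a Banach space $X$ and an $n$-dimensional subspace $E$. We project $X$ onto $E$ by an operator that factors through a Hilbert space, and we ask how cheaply this can be done in the worst case over $E$. If $X$ has type $p$ and cotype $q$, there are two visible ways of being far from Hilbert space. One can be "$\ell_p$-like" with $p<2$, which costs a power $1/p-\frac12$ of the dimension, or "$\ell_q$-like" with $q>2$, which costs a power $\frac12-1/q$. The answer that one would first guess is that the worse of the two decides: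
$$\text{cost in dimension } n\ \le\ C\,n^{\max(1/p-1/2,\ 1/2-1/q)} .\tag{1.1}$$
The guess is false. To see that it is nevertheless reasonable, we make it precise and test it.

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$; $|\cdot|_2$ is the Euclidean norm, $B_r$ is the unit ball of $\ell_r^n$, and $1/p+1/p'=1$. The letters $\varepsilon_l$ denote independent random signs, $\mathbb E$ is the average over them, and $d(E,F)$ is the Banach–Mazur distance.

**Definition ($\gamma_2$, $\mu_X$, $e_n$).** For an operator $u:X\to E$ let $\gamma_2(u)=\inf\|A\|\,\|B\|$ over all Hilbert spaces $H$ and all factorizations $u=AB$ with $B:X\to H$, $A:H\to E$. For a finite-dimensional subspace $E\subset X$ let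
$$\mu_X(E)=\inf\{\gamma_2(P):\ P:X\to E\text{ a bounded linear projection}\},\qquad e_n(X)=\sup\{\mu_X(E):E\subset X,\ \dim E=n\}.$$

If $\dim E=1$, Hahn–Banach gives a rank-one projection of norm $1$; it factors through the scalars, so $\mu_X(E)=1$ and $e_1(X)=1$. In general
$$\mu_X(E)\ \ge\ d(E,\ell_2^n)\qquad(\dim E=n).\tag{1.2}$$
Indeed, if $P=AB$ is a projection onto $E$, then $AB$ is the identity on $E$, so $B|_E$ is an isomorphism onto the $n$-dimensional Hilbert space $B(E)$ with inverse $A|_{B(E)}$, and $d(E,\ell_2^n)\le\|A\|\|B\|$.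

**Definition (type, cotype).** $X$ has type $p$ if $\mathbb E\|\sum_l\varepsilon_lx_l\|\le T(\sum_l\|x_l\|^p)^{1/p}$ for all finite families, and cotype $q$ if $(\sum_l\|x_l\|^q)^{1/q}\le C\,\mathbb E\|\sum_l\varepsilon_lx_l\|$. Here $1<p\le2\le q<\infty$. By Kahane's inequality the average may be replaced by $(\mathbb E\|\cdot\|^2)^{1/2}$ up to a universal constant.

For example, $L^r$ with $1<r<\infty$ has type $\min(r,2)$ and cotype $\max(r,2)$. Every space has "type $1$" with constant $1$, by the triangle inequality.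

**Definition.** $X$ contains the $\ell_1^n$ uniformly if there is $K$ such that for every $n$ some $n$-dimensional $E\subset X$ has $d(E,\ell_1^n)\le K$.

For example, real $\ell_\infty$ does, with $K=1$: the $m$ coordinate functions on $\{\pm1\}^m$ span a copy of $\ell_1^m$ in $\ell_\infty^{2^m}$. A space of type $p>1$ does not: the images $x_l$ of the unit vectors under a suitably scaled isomorphism satisfy $\|x_l\|\le1$ and $\mathbb E\|\sum_{l\le n}\varepsilon_lx_l\|\ge n/K$, against $Tn^{1/p}$.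

The following is known and will be used as such. Always $e_n(X)\le\sqrt n$. Lewis: $e_n(L^p)\le n^{|1/p-1/2|}$. If $X$ has type $p>1$ and cotype $q<\infty$, then $e_n(X)\le Cn^{1/p-1/q}$. Finally, $n^{-1/2}e_n(X)\to0$ if and only if $X$ does not contain the $\ell_1^n$ uniformly.

**Test: Hilbert space.** Orthogonal projections have $\gamma_2=1$; the exponent is $0$, as (1.1) says.

**Test: $L^r$.** Here $\max(1/p-\frac12,\frac12-1/q)=|1/r-\frac12|$, which is the bound of Lewis. It is attained: (1.2) applies to $\ell_r^n$, and $d(\ell_r^n,\ell_2^n)=n^{|1/r-1/2|}$. For the lower bound when $r<2$, let $u:\ell_r^n\to\ell_2^n$ be an isomorphism. Then $n^{1/r}=\|\sum\varepsilon_ie_i\|_r\le\|u^{-1}\|\,|\sum\varepsilon_iue_i|_2$ for all signs, while $\mathbb E|\sum\varepsilon_iue_i|_2^2=\sum|ue_i|_2^2\le n\|u\|^2$. Hence $\|u\|\|u^{-1}\|\ge n^{1/r-1/2}$. The case $r>2$ follows by duality, and the formal identity gives the upper bound.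

**Test: $p=2$ or $q=2$.** Then the maximum equals $1/p-1/q$, and (1.1) is the known estimate.

**Test: coordinate subspaces of $\ell_p\oplus_2\ell_q$, $p<2<q$.** Let $E=\ell_p^a\oplus_2\ell_q^b$ with $a+b=n$, $a,b\ge1$, spanned by coordinates, and let $P$ be the coordinate projection. Put $\beta=b^{1/2-1/q}$. Let $B$ cut $(x,y)$ to these coordinates and send it to $(x,\beta^{-1}y)\in\ell_2^a\oplus_2\ell_2^b$, and let $A(x,y)=(x,\beta y)$. Since $|x|_2\le\|x\|_p$ and $|y|_2\le\beta\|y\|_q$, we have $\|B\|\le1$. Since $\|x\|_p\le a^{1/p-1/2}|x|_2$ and $\|y\|_q\le|y|_2$, we have $\|A\|\le\max(a^{1/p-1/2},b^{1/2-1/q})$. Putting the two kinds of bad behavior side by side costs only the maximum, as (1.1) predicts.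

To break (1.1), the two kinds of behavior must live on the same vectors.

## 2. Two lower bounds, and what they say about (1.1)

The problem has two parts. **(a)** Does (1.1), with $C=C(X)$, hold for every infinite-dimensional $X$ of type $p>1$ and cotype $q<\infty$? **(b)** If $1/p-1/q\ge\frac12$, the known exponent $1/p-1/q$ is no better than the trivial $\frac12$. Does every infinite-dimensional $X$ of type $p>1$ and cotype $q<\infty$ with $1/p-1/q\ge\frac12$ at least satisfy $e_n(X)\le Cn^\alpha$ for some $\alpha<\frac12$, where $\alpha$ may depend on $X$?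

**Theorem A.** Let $1<p<2<q<\infty$ with $\frac1p-\frac1q>\frac12$. There is an infinite-dimensional Banach space $X$ of type $p$ and cotype $q$ and a $c>0$ with
$$e_n(X)\ \ge\ c\,\sqrt n\,(\log n)^{-5/2}\qquad(n\ge2).$$

**Theorem B.** Let $1<p<2<q<\infty$ with $\frac1p-\frac1q\le\frac12$, and let $\varepsilon>0$. There is an infinite-dimensional $X$ of type $p$ and cotype $q$ and a $c>0$ with $e_n(X)\ge c\,n^{1/p-1/q-\varepsilon}$ for all $n\ge1$.

**The answer to (a) is no**, for every pair $1<p<2<q<\infty$: the number $\max(\frac1p-\frac12,\frac12-\frac1q)$ is strictly smaller than both $\frac1p-\frac1q$ and $\frac12$, so Theorem A, or Theorem B with $\varepsilon$ small, contradicts (1.1) for some $X$. Together with the third test, (1.1) holds for all $X$ of type $p$ and cotype $q$ if and only if $p=2$ or $q=2$.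

**The answer to (b) is no**, even with $\alpha$ depending on $X$: for every pair with $\frac1p-\frac1q>\frac12$ the space of Theorem A admits no $\alpha<\frac12$.

**Sharpness.** For all $1<p\le2\le q<\infty$, the infimum of the $\alpha$ such that $e_n(X)=O(n^\alpha)$ for every $X$ of type $p$ and cotype $q$ is exactly $\min(\frac12,\frac1p-\frac1q)$. The upper bound is the known results. The lower bound for $p<2<q$ is Theorems A and B. If $p=2$ use $\ell_q$, and if $q=2$ use $\ell_p$, with (1.2) and $d(\ell_r^n,\ell_2^n)=n^{|1/r-1/2|}$. In Theorem A one cannot replace $\sqrt n(\log n)^{-5/2}$ by $c\sqrt n$: type $>1$ excludes uniform $\ell_1^n$'s, so $e_n(X)=o(\sqrt n)$.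

**Not decided here.** On the borderline $\frac1p-\frac1q=\frac12$, Theorem B shows that no $\alpha<\frac12$ depending only on $(p,q)$ works. These notes do not decide whether a single $X$ with exactly such $p,q$ can defeat all $\alpha<\frac12$. This does not affect the negative answers to (a) and (b).

## 3. Bounding $\gamma_2$ of every projection by one matrix

We must bound $\gamma_2(P)$ from below for all projections $P$ onto $E$ at once. The only thing common to all of them is that $Px=x$ on $E$. So we test $P$ on vectors of $E$ against functionals on $X$.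

**Lemma 1.** Let $W=(w_{ji})$ be a real $n\times n$ matrix and $\|W\|$ its norm on $\ell_2^n$. Let $x_1,\dots,x_n\in X$, $\varphi_1,\dots,\varphi_n\in X^*$ with $\|x_i\|\le a$, $\|\varphi_j\|\le b$, $\varphi_j(x_i)=w_{ji}$, and $E=\mathrm{span}\{x_i\}$. Every projection $P:X\to E$ satisfies
$$\gamma_2(P)\ \ge\ \frac{\sum_{j,i}w_{ji}^2}{n\,\|W\|\,ab}.$$

*Proof.* Let $P=AB$ with $B:X\to H$, $A:H\to E$. The functional $\varphi_j\circ A$ on $H$ is $\langle\cdot,h_j\rangle$ for some $h_j\in H$ with $\|h_j\|\le\|A\|b$. Since $Px_i=x_i$, we have $w_{ji}=\varphi_j(ABx_i)=\langle Bx_i,h_j\rangle$, so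
$$\sum_{j,i}w_{ji}^2=\sum_{j}\Big\langle\sum_iw_{ji}Bx_i,\ h_j\Big\rangle\le\|W\|\Big(\sum_i\|Bx_i\|^2\Big)^{1/2}\Big(\sum_j\|h_j\|^2\Big)^{1/2}\le\|W\|\cdot\sqrt n\,\|B\|a\cdot\sqrt n\,\|A\|b .$$
The first inequality holds because $W$ acts on $H$-valued sequences with the same norm $\|W\|$ as on scalar ones: expand in an orthonormal basis; a real matrix has the same norm on $\mathbb R^n$ and $\mathbb C^n$. $\square$

*How to use it.* Suppose $|w_{ji}|\le1$, $\sum w_{ji}^2\approx n^2$ and $\|W\|\approx\sqrt n$. Then the bound is about $\sqrt n/(ab)$. For $n=2^m$, the Sylvester matrix (the $m$-fold tensor power of $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$) has entries $\pm1$ and $\|W\|=\sqrt n$, and it gives exactly $\sqrt n/(ab)$. We take $x_i=e_i$ in $\mathbb K^n$ and $\varphi_j(x)=(Wx)_j$. The task becomes: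

> find norms on $\mathbb K^n$ with $\|e_i\|\le a$ and $|(Wx)_j|\le b\|x\|$, with $ab$ as small as possible, and with type $p$ and cotype $q$ constants bounded independently of $n$.

With $a=b=1$ the largest such norm is $\|x\|_1$, which has bad type, and the smallest is $\|Wx\|_\infty$, which has bad cotype. A sensible person interpolates.

## 4. Interpolating between $\|Wx\|_s$ and $\|x\|_{s'}$

For two norms on $\mathbb C^n$, giving spaces $A_0,A_1$, and $0<\theta<1$, $[A_0,A_1]_\theta$ is the complex interpolation space. We use the following textbook facts (Bergh–Löfström, *Interpolation Spaces*, Thm 5.1.2 and Cor. 4.5.2 for the last two).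

* (I1) A linear map bounded $A_0\to B_0$ and $A_1\to B_1$ has norm at most $\|T\|_0^{1-\theta}\|T\|_1^{\theta}$ from $[A_0,A_1]_\theta$ to $[B_0,B_1]_\theta$. In particular (maps from $\mathbb C$) $\|x\|_\theta\le\|x\|_{A_0}^{1-\theta}\|x\|_{A_1}^\theta$.
* (I2) $[A_0,A_1]_\theta^*=[A_0^*,A_1^*]_\theta$ with equal norms.
* (I3) $[\ell_{r_0}(A_0),\ell_{r_1}(A_1)]_\theta=\ell_r([A_0,A_1]_\theta)$ with $\frac1r=\frac{1-\theta}{r_0}+\frac\theta{r_1}$, and likewise $[L_2(A_0),L_2(A_1)]_\theta=L_2([A_0,A_1]_\theta)$ over a probability space.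

For instance, (I3) with $A_0=A_1=\mathbb C$ gives $[\ell_1^n,\ell_2^n]_\theta=\ell_r^n$ with $\frac1r=1-\frac\theta2$.

**Lemma 2.** Let $F=[A_0,A_1]_\theta$; averages are taken in $L_2$. If $A_i$ has type $a_i\in[1,2]$ with constant $T_i$ ($i=0,1$), then $F$ has type $a$ with constant $T_0^{1-\theta}T_1^\theta$, where $\frac1a=\frac{1-\theta}{a_0}+\frac\theta{a_1}$. If $A_i^*$ has type $b_i$ with constant $S_i$, then $F^*$ has type $b$, $\frac1b=\frac{1-\theta}{b_0}+\frac\theta{b_1}$, with constant $S=S_0^{1-\theta}S_1^\theta$; if moreover $b>1$, then $F$ has cotype $b'$ with constant $S$.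

*Proof.* The map $(x_l)\mapsto\sum_l\varepsilon_lx_l$ has norm at most $T_i$ from $\ell_{a_i}(A_i)$ to $L_2(A_i)$. Interpolate it by (I1) and (I3). For $F^*$ use (I2) and the same argument. For the cotype, take $x_l\in F$, norm-one functionals $\psi_l\in F^*$ with $\psi_l(x_l)=\|x_l\|$, and $\alpha_l\ge0$. Since $\mathbb E\varepsilon_l\varepsilon_{l'}=0$ for $l\ne l'$,
$$\sum_l\alpha_l\|x_l\|=\mathbb E\Big(\sum_l\varepsilon_l\alpha_l\psi_l\Big)\Big(\sum_l\varepsilon_lx_l\Big)\le S\Big(\sum_l\alpha_l^b\Big)^{1/b}\Big(\mathbb E\Big\|\sum_l\varepsilon_lx_l\Big\|^2\Big)^{1/2};$$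
take the supremum over $\sum\alpha_l^b\le1$. $\square$

**A first construction.** Let $2<s<\infty$, $n=2^m$, $W$ the Sylvester matrix, $A_0=\mathbb C^n$ with norm $\|Wx\|_s$, $A_1=\ell_{s'}^n$, and $F=[A_0,A_1]_\theta$. We have $\|e_i\|_{A_0}=n^{1/s}$, $\|e_i\|_{A_1}=1$, $\|\varphi_j\|_{A_0^*}\le1$, and $\|\varphi_j\|_{A_1^*}=n^{1/s}$ (the $\ell_s$ norm of a row). By (I1) and (I2), $ab\le n^{(1-\theta)/s}n^{\theta/s}=n^{1/s}$, so every projection onto $F$ from a larger space of which $F$ is a norm-one complemented subspace has $\gamma_2\ge n^{1/2-1/s}$. The space $A_0$ is isometric to $\ell_s^n$ (type $2$, dual of type $s'$), and $A_1=\ell_{s'}^n$ (type $s'$, dual of type $2$). Lemma 2 gives uniform type $p$ and cotype $q$ with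
$$\tfrac1p=\tfrac{1-\theta}2+\tfrac\theta{s'},\quad \tfrac1q=\tfrac{1-\theta}s+\tfrac\theta2,\qquad\text{so}\quad \tfrac1p-\tfrac12=\theta\big(\tfrac12-\tfrac1s\big),\quad \tfrac12-\tfrac1q=(1-\theta)\big(\tfrac12-\tfrac1s\big).$$
The guess allows the exponent $\max(\theta,1-\theta)(\frac12-\frac1s)$, while $\frac12-\frac1s$ occurs. With $\theta=\frac12$ the guess is off by a factor of two in the exponent. An $\ell_2$-sum of these spaces over $n=2^m$ (Section 10 explains such sums) therefore already violates (1.1).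

**Where this stops.** It does not touch question (b). For fixed $s$ we lose $n^{1/s}$. To have $n^{1/2-o(1)}$ in one space, the $n$-th piece needs $s=s_n\to\infty$. Then the endpoint $A_0\cong\ell_s^n$ loses every type: put $m=\min(\lfloor s\rfloor,\lfloor\log_2n\rfloor)$ and let $f_1,\dots,f_m$ be the coordinate functions in $L_s(\{\pm1\}^m)$ (uniform probability), which embeds in $\ell_s^n$. Then $\|f_i\|=1$, and for all signs $\|\sum\varepsilon_if_i\|_s\ge(2^{-m}m^s)^{1/s}=m2^{-m/s}\ge m/2$. So the type $r$ constant of $\ell_s^n$ is at least $\frac12m^{1-1/r}$, unbounded for every $r>1$, and Lemma 2 yields no uniform bound. The loss is only logarithmic in $n$, but a logarithm in a type constant is fatal, whereas a logarithm in $ab$ is harmless for Theorem A.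

So we want to *move the logarithms from the type constant into $ab$*. For $r<2$ close to $2$, we look for a norm $N$ on $\mathbb K^n$ with
$$N(e_i)\le1,\qquad |(Wx)_j|\le f\,N(x)\ \text{ with } f\text{ polylogarithmic},\qquad \text{type } r\text{ uniformly in } n.\tag{4.1}$$
This $N$ will replace $\|Wx\|_s$. The dual of its analog for $W^T$ will replace $\ell_{s'}^n$: for the norm $\|W^T\zeta\|_\infty$ the corresponding dual norm is $\sup\{|\sum_j(Wx)_j\zeta_j|:\|W^T\zeta\|_\infty\le1\}=\|x\|_1$.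

## 5. A matrix all of whose square submatrices are small

A type $r$ norm with $N(e_i)\le1$ must control sums $k^{-1/r}\sum_{i\in S}\pm e_i$, $|S|=k$, at every scale $k$. So we need information about $W$ at every scale. For $n\ge2$ put $\lambda=\log(en)\ge1$.

**Lemma 3.** For every $n\ge2$ there is an invertible real matrix $W=(w_{ji})_{j,i\le n}$ with $|w_{ji}|\le1$, $\sum w_{ji}^2\ge n^2/6$, and

(P) for all $1\le k\le n$ and $I,J\subset\{1,\dots,n\}$ with $|I|=|J|=k$: $\ \|W_{J,I}\|_{\ell_2\to\ell_2}\le8\sqrt{k\lambda}$.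

*Proof.* Let the entries be independent and uniform on $[-1,1]$. Then $W$ is almost surely invertible, because the determinant is a nonzero polynomial in the entries.

*Submatrices.* We have $\mathbb Ee^{tw}=\frac{\sinh t}t=\sum_m\frac{t^{2m}}{(2m+1)!}\le\sum_m\frac{t^{2m}}{2^mm!}=e^{t^2/2}$. For unit vectors $x,y\in\mathbb R^k$ the sum $\langle W_{J,I}x,y\rangle$ has independent terms with coefficients $x_iy_j$ whose squares add up to $1$, so its exponential moment is at most $e^{t^2/2}$ and $P(|\langle W_{J,I}x,y\rangle|>u)\le2e^{-u^2/2}$. Take a $\frac14$-net of the unit sphere of $\mathbb R^k$ with at most $9^k$ points. Moving $x$ and $y$ to the net changes $\langle W_{J,I}x,y\rangle$ by at most $\frac14\|W_{J,I}\|+\frac14\|W_{J,I}\|$, so $\|W_{J,I}\|\le2\max|\langle W_{J,I}x,y\rangle|$ over the net. With $u=4\sqrt{k\lambda}$,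
$$P(\|W_{J,I}\|>8\sqrt{k\lambda})\le2\cdot81^ke^{-8k\lambda}=2\cdot81^k(en)^{-8k}.$$
There are at most $n^{2k}$ pairs $(I,J)$, so (P) fails with probability at most $\sum_{k\ge1}2(81e^{-8})^kn^{-6k}<0.01$.

*Size.* Since $\mathbb Ew^2=\frac13$ and $\mathrm{Var}(w^2)=\frac15-\frac19=\frac4{45}$, Chebyshev's inequality gives $P(\sum w_{ji}^2<n^2/6)\le\frac{4n^2/45}{(n^2/6)^2}=\frac{4}{45}\cdot36\,n^{-2}\le0.8$. The two failure probabilities add up to less than $1$. $\square$

The conditions are symmetric, so $W^T$ has the same properties. As before $(Wx)_j=\sum_iw_{ji}x_i$.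

**Lemma 4.** Assume (P). Let $k\ge1$ be an integer, $A>0$, $x\in\mathbb K^n$, $\|x\|_1\le\sqrt k\,A$, $|x|_2\le A$. Then $\#\{j:|(Wx)_j|>16\sqrt\lambda\,A\}<k$.

*Proof.* If $k>n$ this is trivial. Let $k\le n$ and suppose $J$ consists of $k$ such indices. Choose $|\sigma_j|=1$ with $\sum_{j\in J}|(Wx)_j|=\sum_{j\in J}\sigma_j(Wx)_j=\sum_ix_iz_i$, where $z_i=\sum_{j\in J}\sigma_jw_{ji}$. Let $I$ be a set of $k$ indices with the largest $|z_i|$. On $I$ use the $\ell_2$ bound: $\sum_{i\in I}|x_iz_i|\le A|z_I|_2$. Off $I$ use the $\ell_1$ bound: there $|z_i|\le\min_I|z_i|\le k^{-1/2}|z_I|_2$, so $\sum_{i\notin I}|x_iz_i|\le\sqrt kA\cdot k^{-1/2}|z_I|_2=A|z_I|_2$. Finally $z_I=(W_{J,I})^T\sigma$, so $|z_I|_2\le8\sqrt{k\lambda}\sqrt k$. Thus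
$$16k\sqrt\lambda A<\sum_{j\in J}|(Wx)_j|\le2A|z_I|_2\le16k\sqrt\lambda A,$$
a contradiction. $\square$

## 6. The norm $N$: one convex body for each dyadic scale

Fix $1<r<2$, define $s\in(2,\infty)$ by $\frac1s=\frac1r-\frac12$, and let $W$ be as in Lemma 3.

*Which vectors must lie in the unit ball?* Consider $x=k^{-1/r}\sum_{i\in S}\varepsilon_ie_i$, $|S|=k$. It has $\|x\|_1=k^{1/r'}=:m_k$ and $|x|_2=k^{1/2-1/r}=k^{-1/s}=:\tau_k$, and $m_k=\sqrt k\,\tau_k$. So Lemma 4 with $A=\tau_k$ applies: for *every* choice of signs, all but fewer than $k$ coordinates of $Wx$ are at most $16\sqrt\lambda\,\tau_k$. For *random* signs each coordinate of $Wx$ has second moment at most $k\cdot k^{-2/r}=\tau_k^2$. In a more general sum we shall know less about the few exceptional coordinates, only that they are at most about $\lambda\tau_k$; but fewer than $k$ coordinates of this size have $\ell_s$ norm at most $k^{1/s}\lambda\tau_k=\lambda$. This is why $s$ appears. A piece that is small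 in $\ell_s$ is also small in $\ell_\infty$, at a logarithmic price. This suggests the following definition. Put
$$L=16\sqrt\lambda,\quad g=16\lambda,\quad f=2\lambda(L+g)\le64\lambda^2,\qquad \mathcal D=\{1,2,4,8,\dots\},$$
and for $k\in\mathcal D$
$$R_k=\{x\in\mathbb K^n:\ \|x\|_1\le m_k,\ |x|_2\le\tau_k,\ Wx\in L\tau_kB_\infty+gB_s\}.$$
$R_k$ is a compact convex circled neighborhood of $0$; let $|\cdot|_k$ be its gauge. Put $|x|_Q=\|Wx\|_s/f$ and
$$N(x)=\inf\Big\{\Big(\sum_{k\in\mathcal D,\,k\le n}|x_k|_k^r\Big)^{1/r}+|x_Q|_Q:\ x=\sum_{k\in\mathcal D,\,k\le n}x_k+x_Q\Big\}.$$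
There are at most $1+\log_2n\le2\lambda$ levels $k\le n$. Let $E_n(r,W)=(\mathbb K^n,N)$.

**(i)** $N(e_i)\le1$, because $e_i\in R_1$: $m_1=\tau_1=1$, and the entries of $We_i$ are at most $1\le L$ in modulus.

**(ii)** $|(Wx)_j|\le f\,N(x)$ for all $j$. Since $\tau_k\le1$ and $B_s\subset B_\infty$, $|(Wx_k)_j|\le(L\tau_k+g)|x_k|_k\le(L+g)|x_k|_k$. Each $|x_k|_k$ is at most $(\sum_k|x_k|_k^r)^{1/r}$ and there are at most $2\lambda$ of them, so $\sum_k|(Wx_k)_j|\le f(\sum_k|x_k|_k^r)^{1/r}$. Also $|(Wx_Q)_j|\le\|Wx_Q\|_s=f|x_Q|_Q$. Add, and take the infimum.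

$N$ is a seminorm by construction, and since $W$ is invertible, (ii) shows that it is a norm. Two of the requirements (4.1) hold; the third is the heart of the matter.

## 7. $N$ has type $r$ with a constant independent of $n$

**Proposition 5.** $\mathbb E\,N(\sum_l\varepsilon_lx_l)\le C(\sum_lN(x_l)^r)^{1/r}$ with $C=C(r)$ independent of $n$ and $W$.

In this section $C$ denotes constants depending only on $r$, possibly different at each occurrence. We use two facts.

(K) $(\mathbb E\|\sum\varepsilon_ly_l\|_s^2)^{1/2}\le C(\sum\|y_l\|_s^2)^{1/2}$ in $\ell_s^n$. Indeed the left side is at most $(\mathbb E\|\cdot\|_s^s)^{1/s}$; Khintchine's inequality in each coordinate bounds this by $C\|(\sum_l|y_l|^2)^{1/2}\|_s$, and Minkowski's inequality in $\ell_{s/2}^n$ finishes.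

(S) $\mathbb E\|\sum\varepsilon_ly_l\|_\infty^2\le10\lambda\sum\|y_l\|_\infty^2$ in $\ell_\infty^n$. Put $B^2=\sum\|y_l\|_\infty^2$; we may assume $B>0$. For each coordinate, split into real and imaginary parts; if the modulus exceeds $tB$, one part exceeds $tB/\sqrt2$, so the probability is at most $4e^{-t^2/4}$. Hence $B^{-2}\,\mathbb E\|\cdot\|_\infty^2\le4\lambda+\int_{4\lambda}^\infty4ne^{-u/4}\,du=4\lambda+16ne^{-\lambda}=4\lambda+16/e\le10\lambda$.

*Why levels must move.* One is tempted to sum level by level. Take $x_l=m^{-1/r}e_l$, $l\le m$, with $m\in\mathcal D$. Each $x_l$ sits at level $1$ with gauge at most $m^{-1/r}$, and $\sum_lN(x_l)^r\le1$; but $\sum\varepsilon_lx_l$ has $\ell_1$ norm $m^{1/r'}$, so it is not in a bounded multiple of $R_1$. It belongs to level $m$. The rule is: a vector of gauge $\mu$ at level $k$ should be counted at level $k\mu^{-r}$. In the example this is level $m$ for all $l$.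

*Proof of Proposition 5.*

**Step 1: normalize and decompose.** This step replaces the $x_l$ by pieces with known gauges. By homogeneity assume $\sum_lN(x_l)^r<1$. Choose $t_l>N(x_l)$ with $\sum t_l^r\le1$, and decompositions $x_l=\sum_{k\le n}x_{l,k}+x_{l,Q}$ such that, with $\mu_{lk}=|x_{l,k}|_k$,
$$\Big(\sum_k\mu_{lk}^r\Big)^{1/r}+|x_{l,Q}|_Q\le t_l.$$
Then $\sum_{l,k}\mu_{lk}^r\le1$, and $\sum t_l^2\le1$ since $t_l\le1$ and $r<2$. By (K), $\mathbb E|\sum\varepsilon_lx_{l,Q}|_Q\le C(\sum_l|x_{l,Q}|_Q^2)^{1/2}\le C$. Since $R_k$ is compact, we may write $Wx_{l,k}=y'_{lk}+y''_{lk}$ with $\|y'_{lk}\|_\infty\le\mu_{lk}L\tau_k$ and $\|y''_{lk}\|_s\le\mu_{lk}g$.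

**Step 2: assign new levels.** This step applies the rule above. For $\mu_{lk}>0$ let $\kappa(l,k)\in\mathcal D$ be the power of $2$ in $[k\mu_{lk}^{-r},2k\mu_{lk}^{-r})$; it is at least $1$ because $\mu_{lk}\le1$. So, with $\kappa=\kappa(l,k)$,
$$k/\kappa\ \le\ \mu_{lk}^r\ <\ 2k/\kappa.\tag{7.1}$$
For $\kappa\in\mathcal D$ let $P_\kappa=\{(l,k):\kappa(l,k)=\kappa\}$, $c_\kappa^r=\sum_{P_\kappa}\mu_{lk}^r$, and $Z_\kappa=\sum_{(l,k)\in P_\kappa}\varepsilon_lx_{l,k}$. Then $\sum_\kappa c_\kappa^r\le1$. Only the finitely many $\kappa$ with $c_\kappa>0$ are considered below.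

For $(l,k)\in P_\kappa$ we compare with level $\kappa$. From $k\le\kappa\mu_{lk}^r$ and $r/r'=r-1$,
$$\|x_{l,k}\|_1\le\mu_{lk}k^{1/r'}\le\mu_{lk}^{1+r/r'}\kappa^{1/r'}=\mu_{lk}^r\,m_\kappa.$$
From $k>\kappa\mu_{lk}^r/2$ and $1-r/s=r/2$,
$$|x_{l,k}|_2\le\mu_{lk}k^{-1/s}\le2^{1/s}\mu_{lk}^{1-r/s}\kappa^{-1/s}\le2\mu_{lk}^{r/2}\tau_\kappa,\qquad \|y'_{lk}\|_\infty\le2\mu_{lk}^{r/2}L\tau_\kappa .$$

**Step 3: the size of $Z_\kappa$.** This step sums over $P_\kappa$. Fix $\kappa$ and put $\nu_l=(\sum_{k:(l,k)\in P_\kappa}\mu_{lk}^r)^{1/r}$, so $\sum_l\nu_l^r=c_\kappa^r$. For fixed $l$ the $k$'s occurring are distinct powers of $2$; let $k^*$ be the largest. By (7.1), $\mu_{lk}^r<2k/\kappa$ and $k^*/\kappa\le\mu_{lk^*}^r\le\nu_l^r$, so summing geometric series,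
$$\sum_k\mu_{lk}^{r/2}\le\frac{\sqrt2}{1-2^{-1/2}}\Big(\frac{k^*}\kappa\Big)^{1/2}\le5\nu_l^{r/2},\qquad \sum_k\mu_{lk}\le\frac{2^{1/r}}{1-2^{-1/r}}\Big(\frac{k^*}\kappa\Big)^{1/r}\le7\nu_l .$$
(With $t=2^{1/r}\in(\sqrt2,2)$ the last fraction is $t^2/(t-1)<5$.) Put $y'_l=\sum_ky'_{lk}$ and $y''_l=\sum_ky''_{lk}$, sums over $k$ with $(l,k)\in P_\kappa$. Since $\mathbb E|\sum_l\varepsilon_lv_l|_2^2=\sum_l|v_l|_2^2$, and since $\sum_l\nu_l^2\le(\sum_l\nu_l^r)^{2/r}=c_\kappa^2$, we obtain
$$\|Z_\kappa\|_1\le c_\kappa^rm_\kappa\ \text{(all signs)},\quad \mathbb E|Z_\kappa|_2^2\le Cc_\kappa^r\tau_\kappa^2,\quad \sum_l\|y'_l\|_\infty^2\le Cc_\kappa^rL^2\tau_\kappa^2,\quad \sum_l\|y''_l\|_s^2\le Cc_\kappa^2g^2.\tag{7.2}$$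

**Step 4: change of level.** If $c_\kappa<1$, the bounds (7.2) are not of the form $c_\kappa$ times the bounds of level $\kappa$; the rule of Step 2, read backwards, corrects this. Let $\tilde\kappa$ be the power of $2$ in $[\kappa c_\kappa^r,2\kappa c_\kappa^r)$. For any $(l,k)\in P_\kappa$, (7.1) gives $\kappa c_\kappa^r\ge\kappa\mu_{lk}^r\ge k\ge1$, so $\tilde\kappa\in\mathcal D$. From $\kappa\le\tilde\kappa c_\kappa^{-r}$ with $r-r/r'=1$, and from $\kappa>\tilde\kappa c_\kappa^{-r}/2$ with $r/2+r/s=1$,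
$$c_\kappa^rm_\kappa\le c_\kappa m_{\tilde\kappa},\qquad c_\kappa^{r/2}\tau_\kappa\le2c_\kappa\tau_{\tilde\kappa}.\tag{7.3}$$

**Step 5: $Z_\kappa$ lies in a random multiple of $R_{\tilde\kappa}$.** This is where the matrix is used. Define
$$\rho_\kappa=\max\Big\{1,\ \frac{|Z_\kappa|_2}{c_\kappa\tau_{\tilde\kappa}},\ \frac{\|\sum\varepsilon_ly'_l\|_\infty}{\sqrt\lambda\,c_\kappa L\tau_{\tilde\kappa}},\ \frac{\|\sum\varepsilon_ly''_l\|_s}{c_\kappa g}\Big\}.$$
Bounding the square of the maximum by the sum of the squares, (7.2), (7.3), (S) and (K) give $\mathbb E\rho_\kappa^2\le C$. Note that the factor $\sqrt\lambda$ from (S) has been absorbed in the denominator. We claim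
$$|Z_\kappa|_{\tilde\kappa}\le2\rho_\kappa c_\kappa .\tag{7.4}$$
Put $A=\rho_\kappa c_\kappa\tau_{\tilde\kappa}$. Then $|Z_\kappa|_2\le A$, and by (7.2), (7.3), $\|Z_\kappa\|_1\le c_\kappa m_{\tilde\kappa}=\sqrt{\tilde\kappa}\,c_\kappa\tau_{\tilde\kappa}\le\sqrt{\tilde\kappa}A$. These are the first two conditions of membership in $2\rho_\kappa c_\kappa R_{\tilde\kappa}$. For the third let $Y=WZ_\kappa=\sum\varepsilon_ly'_l+\sum\varepsilon_ly''_l$ and $J=\{j:|Y_j|>LA\}$. By Lemma 4, $|J|<\tilde\kappa$. Off $J$, $\|Y1_{J^c}\|_\infty\le LA=\rho_\kappa c_\kappa L\tau_{\tilde\kappa}$. On $J$,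
$$\Big\|\Big(\sum\varepsilon_ly'_l\Big)1_J\Big\|_s\le\tilde\kappa^{1/s}\cdot\rho_\kappa\sqrt\lambda\,c_\kappa L\tau_{\tilde\kappa}=16\lambda\rho_\kappa c_\kappa=g\rho_\kappa c_\kappa,\qquad \Big\|\Big(\sum\varepsilon_ly''_l\Big)1_J\Big\|_s\le g\rho_\kappa c_\kappa .$$
So $Y\in2\rho_\kappa c_\kappa(L\tau_{\tilde\kappa}B_\infty+gB_s)$, and (7.4) follows. The size of the $gB_s$ part is never increased by the accumulation of logarithms, because the sup-norm bound $\sqrt\lambda L\tau_{\tilde\kappa}$ is converted on few coordinates into the same constant $g$ again; this is how the constant stays free of $n$.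

**Step 6: collisions.** Different $\kappa$ may have the same $\tilde\kappa$; this step shows that the total does not grow. Fix $v\in\mathcal D$. If $\tilde\kappa=v$, then $v/(2\kappa)<c_\kappa^r\le v/\kappa$. Let $\kappa_0(v)$ be the least such $\kappa$, if there is one. Since the $\kappa$'s are distinct powers of $2$,
$$\sum_{\kappa:\tilde\kappa=v}c_\kappa\le\frac1{1-2^{-1/r}}\Big(\frac v{\kappa_0(v)}\Big)^{1/r}\le\frac{2^{1/r}}{1-2^{-1/r}}\,c_{\kappa_0(v)}\le7c_{\kappa_0(v)} .\tag{7.5}$$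
Let $V_v=\sum_{\tilde\kappa=v}Z_\kappa$. By (7.4) and the triangle inequality in $L_2$, $(\mathbb E|V_v|_v^2)^{1/2}\le\sum_{\tilde\kappa=v}2c_\kappa(\mathbb E\rho_\kappa^2)^{1/2}\le Cc_{\kappa_0(v)}$. The indices $\kappa_0(v)$ are distinct for distinct $v$. Hence, by Jensen's inequality twice,
$$\mathbb E\Big(\sum_{v\le n}|V_v|_v^r\Big)^{1/r}\le\Big(\sum_{v\le n}(\mathbb E|V_v|_v^2)^{r/2}\Big)^{1/r}\le C\Big(\sum_\kappa c_\kappa^r\Big)^{1/r}\le C .$$

**Step 7: levels $v>n$.** The norm $N$ has no such levels; this step puts them into the $Q$ part. Let $Z^\infty=\sum_{\kappa:\tilde\kappa>n}Z_\kappa$. For one such $\kappa$, the $y'$-part of $WZ_\kappa$ satisfies, by (K), (7.2), (7.3) and $\|\cdot\|_s\le n^{1/s}\|\cdot\|_\infty$,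
$$\mathbb E\Big\|\sum\varepsilon_ly'_l\Big\|_s\le Cn^{1/s}\Big(\sum\|y'_l\|_\infty^2\Big)^{1/2}\le Cn^{1/s}L\,c_\kappa\tau_{\tilde\kappa}.$$
Sum first over $\kappa$ with $\tilde\kappa=v$, using (7.5) and $c_{\kappa_0(v)}\le1$, then over $v>n$: the total is at most $CLn^{1/s}\sum_{v\in\mathcal D,v>n}v^{-1/s}\le CL$. The $y''$-parts of all these $\kappa$ together form $\sum_l\varepsilon_lu_l$, where $u_l$ is a sum of some of the $y''_{lk}$, so $\|u_l\|_s\le g\sum_{k\le n}\mu_{lk}\le2\lambda g\,t_l$ (at most $2\lambda$ levels, each $\mu_{lk}\le t_l$). By (K) and $\sum t_l^2\le1$ their mean $\ell_s$ norm is at most $C\lambda g$. Therefore $\mathbb E|Z^\infty|_Q\le C(L+\lambda g)/f\le C$.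

**Step 8: conclusion.** We have
$$\sum_l\varepsilon_lx_l=\sum_{v\in\mathcal D,\,v\le n}V_v+\Big(Z^\infty+\sum_l\varepsilon_lx_{l,Q}\Big),$$
a decomposition admissible in the definition of $N$. Steps 1, 6 and 7 give $\mathbb E\,N(\sum_l\varepsilon_lx_l)\le C$. $\square$

## 8. The spaces $F_n$: uniform type $p$ and cotype $q$ when $1/p-1/q>1/2$

Now the scheme of Section 4 runs with the good norm. Work over $\mathbb C$. Fix $r\in(1,2)$, $\theta\in(0,1)$, $n\ge2$ and $W$ from Lemma 3. Let

* $E^{(1)}=E_n(r,W)$ with norm $N$;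
* $G=E_n(r,W^T)$ with norm $N'$; by (i) and (ii) for $W^T$, $N'(e_j)\le1$ and $|(W^T\zeta)_i|\le fN'(\zeta)$;
* $E^{(2)}=\mathbb C^n$ with $N_2(x)=\sup\{|\sum_j(Wx)_j\zeta_j|:N'(\zeta)\le1\}$.

So $x\mapsto Wx$ is an isometry of $E^{(2)}$ onto $G^*$, and $E^{(2)*}$ is isometric to $G$: the vector $\zeta$ corresponds to the functional $x\mapsto\sum_j(Wx)_j\zeta_j$. Put $F=[E^{(1)},E^{(2)}]_\theta$ and $\varphi_j(x)=(Wx)_j$.

**Step 1: vectors and functionals.** We need $ab$ for Lemma 1. By (i), $N(e_i)\le1$; also $N_2(e_i)=\sup_{N'(\zeta)\le1}|(W^T\zeta)_i|\le f$. By (ii), $\|\varphi_j\|_{E^{(1)*}}\le f$; and $\varphi_j$ corresponds to $\zeta=e_j$, so $\|\varphi_j\|_{E^{(2)*}}=N'(e_j)\le1$. By (I1) and (I2),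
$$\|e_i\|_F\le f^\theta,\qquad \|\varphi_j\|_{F^*}\le f^{1-\theta}.\tag{8.1}$$

**Step 2: type and cotype.** By Proposition 5 (and Kahane's inequality, to pass to $L_2$ averages) $E^{(1)}$ has type $r$, and so does $E^{(2)*}\cong G$, with constants independent of $n$. $E^{(2)}$ and $E^{(1)*}$ have type $1$ with constant $1$. By Lemma 2, uniformly in $n$, $F$ has type $p_F$, $F^*$ has type $t$, and $F$ has cotype $t'$, where
$$\frac1{p_F}=\frac{1-\theta}r+\theta,\qquad \frac1t=(1-\theta)+\frac\theta r,\qquad \frac1{t'}=\theta\Big(1-\frac1r\Big).$$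

**Step 3: choice of $\theta$ and $r$.** Let $1<p<2<q<\infty$ with $\frac1p-\frac1q>\frac12$. Then $\frac2q<\frac2p-1$; choose $\theta$ with $\frac2q<\theta<\frac2p-1$, so $\theta\in(0,1)$. As $r\uparrow2$,
$$\frac{1-\theta}r+\theta\ \to\ \frac{1+\theta}2<\frac1p,\qquad \theta\Big(1-\frac1r\Big)\ \to\ \frac\theta2>\frac1q .$$
Fix $r<2$ so close to $2$ that $p_F\ge p$ and $t'\le q$. Type $p_F$ implies type $p$, cotype $t'$ implies cotype $q$, and type $t\ge q'$ implies type $q'$, with the same constants. So the spaces $F=F_n$ ($n\ge2$) have uniformly bounded type $p$ and cotype $q$ constants, and the $F_n^*$ have uniformly bounded type $q'$ constants.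

## 9. Interpolating $F_n$ with $\ell_2^n$ when $1/p-1/q\le1/2$

Let $1<p<2<q<\infty$ and $\sigma:=\frac1p-\frac1q\le\frac12$. (When $\sigma<\frac12$, the spaces of Section 4 with fixed $s$ are another way in; here both theorems come from the one family $F_n$.) The plan is to use $F_n$ for a pair $(p_0,q_0)$ with $\frac1{p_0}-\frac1{q_0}$ slightly above $\frac12$ and to improve type and cotype by interpolating with Hilbert space. For $\delta>0$ let $1-\eta=\sigma/(\frac12+\delta)\in(0,1)$ and define $p_0,q_0$ by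
$$\frac1{p_0}-\frac12=\frac{1/p-1/2}{1-\eta},\qquad \frac12-\frac1{q_0}=\frac{1/2-1/q}{1-\eta}.$$
The right-hand sides are positive. As $\delta\to0$ they tend to $\frac{1/p-1/2}{2\sigma}$ and $\frac{1/2-1/q}{2\sigma}$, both smaller than $\frac12$ because $\frac1p-\frac12<\sigma$ and $\frac12-\frac1q<\sigma$. So for small $\delta$ we have $1<p_0<2<q_0<\infty$, and adding, $\frac1{p_0}-\frac1{q_0}=\frac\sigma{1-\eta}=\frac12+\delta>\frac12$. Take $F_n$ from Section 8 for $(p_0,q_0)$ and put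
$$F_n^\eta=[F_n,\ell_2^n]_\eta .$$
By the choice of $p_0,q_0$, $\frac1p=\frac{1-\eta}{p_0}+\frac\eta2$ and $\frac1{q'}=\frac{1-\eta}{q_0'}+\frac\eta2$. Since $F_n$ has type $p_0$, $F_n^*$ has type $q_0'$, and $\ell_2^n$ and its dual have type $2$ with constant $1$, Lemma 2 shows that the $F_n^\eta$ have uniformly bounded type $p$ and cotype $q$ constants. Moreover $\|e_i\|_{\ell_2^n}=1$, and $\|\varphi_j\|_{(\ell_2^n)^*}$ is the Euclidean norm of a row of $W$, at most $\sqrt n$. With (8.1) and $f\ge1$, (I1) and (I2) give $\|e_i\|\,\|\varphi_j\|\le f^{1-\eta}n^{\eta/2}$, so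
$$\max_i\|e_i\|_{F_n^\eta}\cdot\max_j\|\varphi_j\|_{(F_n^\eta)^*}\ \le\ f\,n^{\eta/2}.\tag{9.1}$$
In the case $\frac1p-\frac1q>\frac12$ put $\eta=0$ and $F_n^0=F_n$; then (9.1) holds by (8.1).

*Real scalars.* If $\mathbb K=\mathbb R$, replace $F_n^\eta$ by its real subspace $\mathbb R^n$ with the inherited norm. Type and cotype pass to it, and (9.1) persists because $W$ is real, so the $\varphi_j$ are real functionals there.

## 10. The $\ell_2$-sum: proofs of Theorems A and B

**Step 1: one space from all the pieces.** Let $X=\big(\bigoplus_{n\ge2}F_n^\eta\big)_{\ell_2}$, and let $T$ bound the $L_2$ type $p$ and cotype $q$ constants of all $F_n^\eta$. For $x_l=(x_l(n))_n\in X$, using Minkowski's inequality in $\ell_{2/p}$,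
$$\mathbb E\Big\|\sum_l\varepsilon_lx_l\Big\|^2=\sum_n\mathbb E\Big\|\sum_l\varepsilon_lx_l(n)\Big\|^2\le T^2\sum_n\Big(\sum_l\|x_l(n)\|^p\Big)^{2/p}\le T^2\Big(\sum_l\Big(\sum_n\|x_l(n)\|^2\Big)^{p/2}\Big)^{2/p},$$
so $X$ has type $p$. Using Minkowski's inequality in $\ell_{q/2}$,
$$\Big(\sum_l\|x_l\|^q\Big)^{2/q}\le\sum_n\Big(\sum_l\|x_l(n)\|^q\Big)^{2/q}\le T^2\sum_n\mathbb E\Big\|\sum_l\varepsilon_lx_l(n)\Big\|^2=T^2\,\mathbb E\Big\|\sum_l\varepsilon_lx_l\Big\|^2,$$
so $X$ has cotype $q$.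

**Step 2: the lower bound.** Take $E=F_n^\eta\subset X$, of dimension $n$, $x_i=e_i$, and extend $\varphi_j$ to $X$ through the coordinate projection $X\to F_n^\eta$, which has norm one. By (P) with $k=n$, $\|W\|\le8\sqrt{n\lambda}$. With $\sum w_{ji}^2\ge n^2/6$, (9.1) and $f\le64\lambda^2$, Lemma 1 gives
$$e_n(X)\ge\mu_X(F_n^\eta)\ge\frac{n^2/6}{n\cdot8\sqrt{n\lambda}\cdot64\lambda^2\,n^{\eta/2}}=\frac{n^{(1-\eta)/2}}{3072\,(\log en)^{5/2}}\qquad(n\ge2).\tag{10.1}$$

**Step 3: Theorem A.** If $\frac1p-\frac1q>\frac12$, then $\eta=0$, and $\log(en)=1+\log n\le(1+\frac1{\log2})\log n$ for $n\ge2$. So (10.1) is Theorem A.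

**Step 4: Theorem B.** If $\sigma=\frac1p-\frac1q\le\frac12$, then
$$\frac{1-\eta}2=\frac\sigma{1+2\delta}\ge\sigma(1-2\delta)\ge\sigma-\delta .$$
Choose $\delta<\varepsilon/2$, small enough for Section 9. Then $n^{\sigma-\delta}(\log en)^{-5/2}\ge c\,n^{\sigma-\varepsilon}$, so (10.1) gives $e_n(X)\ge c\,n^{\sigma-\varepsilon}$ for $n\ge2$. For $n=1$ it is trivial, since $e_1(X)=1$ (decrease $c$ to at most $1$). $\blacksquare$
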